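\title{A lower bound for the approximation of the empirical process by a Kiefer process}

\begin{abstract}
Let $U_1,U_2,\dots$ be independent and uniform on $[0,1]$, and let $S(t,k)=\sum_{\nu\le k}(\mathbf 1\{U_\nu\le t\}-t)$. We show that for every coupling of the $U_\nu$ with a Kiefer process $K$, the error $\max_{k\le n}\sup_t|S(t,k)-K(t,k)|$ exceeds $c_0(\log n)^{11/10}/\log\log n$ with probability at least $1-\exp\{-c_1(\log n)^{1/5}\}$. Consequently the Koml\'os--Major--Tusn\'ady inequality for the Kiefer process cannot be improved to the rate $\log n$ of its Brownian bridge version. The proof builds, from two-parameter Haar coefficients, a polynomial whose mean separates the two processes through third cumulants and whose gradient is essentially a density of bounded $L^1$ norm.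
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $U_1,U_2,\dots$ be independent random variables, uniform on $[0,1]$, and put
\[
S(t,k)=\sum_{\nu\le k}\bigl(\mathbf 1\{U_\nu\le t\}-t\bigr),\qquad t\in[0,1],\quad k=0,1,2,\dots
\]
Thus $n^{-1/2}S(\cdot,n)$ is the uniform empirical process of the first $n$ observations. A \emph{Brownian bridge} is a centered Gaussian process $B(t)$, $t\in[0,1]$, with continuous paths and covariance $\min(t,t')-tt'$. A \emph{Kiefer process} is a centered Gaussian process $K(t,s)$, $t\in[0,1]$, $s\ge0$, with continuous paths and covariance $\min(s,s')\,(\min(t,t')-tt')$. Each summand $\mathbf 1\{U_\nu\le t\}-t$ has the covariance of a Brownian bridge, so $S(t,k)$ has the covariance of $K(t,k)$ at integer times. The bridge is therefore the Gaussian counterpart of $n^{-1/2}S(\cdot,n)$ for one sample size $n$, and the Kiefer process is the counterpart of $S$ for all sample sizes at once. Two inequalities of Koml\'os, Major and Tusn\'ady measure how closely these counterparts can be coupled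 to $S$. Throughout, $\log$ is the natural logarithm.

\begin{theorem}[Koml\'os, Major and Tusn\'ady; Brownian bridge version]\label{thm:bridge}
There are positive absolute constants $C_1,C_2,C_3$ and a probability space carrying the sequence $(U_\nu)$ and Brownian bridges $B_1,B_2,\dots$ such that for all $n\ge1$ and $x>0$,
\[
P\Bigl(\sup_{t\in[0,1]}|S(t,n)-n^{1/2}B_n(t)|>C_1\log n+x\Bigr)\le C_2e^{-C_3x}.
\]
\end{theorem}

\begin{theorem}[Koml\'os, Major and Tusn\'ady; Kiefer process version]\label{thm:kiefer}
There are positive absolute constants $C_4,C_5,C_6$ and a probability space carrying the sequence $(U_\nu)$ and a Kiefer process $K$ such that for all $n\ge2$ and $x>0$,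
\[
P\Bigl(\sup_{t\in[0,1]}|S(t,n)-K(t,n)|>(C_4\log n+x)\log n\Bigr)\le C_5e^{-C_6x}.
\]
\end{theorem}

For each $n$ the process $n^{-1/2}K(\cdot,n)$ is a Brownian bridge. So Theorem~\ref{thm:kiefer} has the form of Theorem~\ref{thm:bridge} with the additional requirement that all the bridges come from one Kiefer process, and it pays a factor $\log n$ for this. The question posed as open in \cite{source} is whether the factor can be removed. Write
\[
\Delta_k=\sup_{t\in[0,1]}|S(t,k)-K(t,k)|.
\]

\medskip\noindent\textbf{Question.} Are there positive constants $c,c',c''$ and a probability space carrying $(U_\nu)$ and a Kiefer process $K$ such that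
\begin{equation}\label{eq:question}
P(\Delta_n>c\log n+x)\le c'e^{-c''x}\qquad\text{for all }n\ge1,\ x>0\,?
\end{equation}

\medskip
The obvious obstruction is weak: $S(\cdot,n)$ has jumps of size $1$ and $K(\cdot,n)$ is continuous, so $\Delta_n\ge\frac12$ almost surely. A count of scales makes a positive answer plausible. There are about $\log n$ relevant dyadic scales in $t$ and as many in $k$, hence about $(\log n)^2$ pairs of scales, and we shall see in Section~\ref{sec:warmup} that each pair forces an error of order one. If these errors add up with one sign the total is $(\log n)^2$, the rate of Theorem~\ref{thm:kiefer}; if they cancel like independent signs the total is $\log n$, the rate in \eqref{eq:question}. The following theorem shows that no coupling achieves the second scenario in the supremum norm.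

\begin{theorem}\label{thm:main}
There are absolute constants $c_0,c_1>0$ and $n_0$ such that for every $n\ge n_0$ and every probability space carrying independent uniform variables $U_1,\dots,U_n$ and a Kiefer process $K$, jointly distributed in any way,
\[
P\Bigl(\max_{1\le k\le n}\Delta_k\le c_0\psi(n)\Bigr)\le\exp\{-c_1(\log n)^{1/5}\},\qquad \psi(n)=\frac{(\log n)^{11/10}}{\log\log n}.
\]
\end{theorem}

\begin{corollary}\label{cor:no}
The answer to the Question is no.
\end{corollary}

\begin{proof}
Suppose \eqref{eq:question} holds. Apply it to each $k\le n$ with $x=(2/c'')\log n$. A union bound gives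
\[
P\Bigl(\max_{k\le n}\Delta_k>(c+2/c'')\log n\Bigr)\le n\cdot c'n^{-2}\to0 .
\]
Since $\psi(n)/\log n\to\infty$, the probability in Theorem~\ref{thm:main} would tend to $1$.
\end{proof}

\begin{corollary}\label{cor:as}
If one sequence $(U_\nu)$ and one Kiefer process are defined on the same space, then almost surely
\[
\liminf_{n\to\infty}\psi(n)^{-1}\max_{k\le n}\Delta_k>0\qquad\text{and}\qquad\limsup_{k\to\infty}\psi(k)^{-1}\Delta_k>0 .
\]
\end{corollary}

\begin{proof}
The series $\sum_l\exp\{-c_1(l\log2)^{1/5}\}$ converges, so by the Borel--Cantelli lemma, almost surely $\max_{k\le2^l}\Delta_k>c_0\psi(2^l)$ for all large $l$. The function $\psi$ is eventually increasing and $\psi(2n)/\psi(n)$ is bounded for large $n$. For $2^l\le n<2^{l+1}$ we thus have $\max_{k\le n}\Delta_k>c_0\psi(2^l)\ge c\,\psi(2^{l+1})\ge c\,\psi(n)$ with some $c>0$, which is the first claim. Let $k_l\le 2^l$ attain the maximum over $k\le 2^l$. Then $\Delta_{k_l}\to\infty$, and each $\Delta_k$ is finite, so $k_l\to\infty$; hence $\Delta_{k_l}>c_0\psi(2^l)\ge c_0\psi(k_l)$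 for large $l$.
\end{proof}

The union bound used for Corollary~\ref{cor:no} puts Theorem~\ref{thm:main} in perspective. Applied to Theorem~\ref{thm:bridge}, it shows that $\max_{k\le n}\sup_t|S(t,k)-k^{1/2}B_k(t)|\le(C_1+2/C_3)\log n$ with probability at least $1-C_2/n$. So Theorem~\ref{thm:main} fails if the joint law of the bridges in $k$ is left free; that law enters the proof through the equality of covariances in Lemma~\ref{lem:tents} and through the independence of time blocks in Section~\ref{sec:proof}. Applied to Theorem~\ref{thm:kiefer}, the union bound gives a coupling with $\max_{2\le k\le n}\Delta_k\le(C_4+2/C_6)(\log n)^2$ with probability at least $1-C_5/n$. We do not claim that the exponent $11/10$ is optimal; the range between it and the exponent $2$ is not settled here.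

The proof is by duality. We construct a functional $F$ of paths such that $EF(S)-EF(K)$ is large, while $F(S)-F(K)\approx\int(S-K)\,\Phi$ for a random density $\Phi$ whose $L^1$ norm has bounded expectation; then $\sup|S-K|$ must be large. Section~\ref{sec:haar} introduces the linear functionals from which $F$ is built. Section~\ref{sec:warmup} carries out the argument in its simplest cases, which give the order $\log n$ and show what must be changed to go beyond it. Sections~\ref{sec:construction}--\ref{sec:L1} construct $F$ and $\Phi$ and prove their three properties, and Section~\ref{sec:proof} deduces the theorem.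

The letters $C,c$ denote positive absolute constants that may change from line to line, and $\|\cdot\|_d$ is the norm of $L^d(P)$. We use the Hermite polynomials $H_1(x)=x$, $H_2(x)=x^2-1$, $H_3(x)=x^3-3x$; note that $H_3'=3H_2$.

\section{Haar coefficients of the two processes}\label{sec:haar}

Let $m$ be a large integer and $N=2^{3m}$; in Section~\ref{sec:proof}, $m$ will be a constant multiple of $\log n$. Until then we consider $N$ time steps and the two processes
\[
S(x,k)=\sum_{\nu\le k}\xi_\nu(x),\qquad W(x,k)=\sum_{\nu\le k}Z_\nu(x),\qquad (x,k)\in\mathcal D=[0,1)\times\{1,\dots,N\},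
\]
where $\xi_\nu(x)=\mathbf 1\{U_\nu\le x\}-x$ and $Z_1,\dots,Z_N$ are independent Brownian bridges. Let $\mu$ be the uniform probability measure on $\mathcal D$, the product of Lebesgue measure and normalized counting measure; points of $\mathcal D$ are denoted by $p=(x,k)$.

A \emph{shape} is a pair $\sigma=(i,j)\in\{1,\dots,m\}^2$; we call $i$ its \emph{row} and $j$ its \emph{column}. A \emph{rectangle of shape $\sigma$} is a set $R=I\times J$, where $I\subset[0,1)$ is a dyadic interval of length $|I|=2^{-i}$ and $J$ is one of the $2^j$ consecutive blocks of $|J|=N2^{-j}$ integers into which $\{1,\dots,N\}$ splits. The rectangles of shape $\sigma$ partition $\mathcal D$, and $\mu(R)=2^{-i-j}$. The number $|I||J|$ is the expected number of $\nu\in J$ with $U_\nu\in I$, and the choice $N=2^{3m}$ guarantees $|I||J|\ge2^m$. Let $h_I$ and $h_J$ equal $-1$ on the left half and $+1$ on the right half of $I$ and $J$, and $0$ elsewhere, and let $h_R(x,k)=h_I(x)h_J(k)$. Let $R_\sigma(p)$ be the rectangle of shape $\sigma$ containing $p$, and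 $h_\sigma(p)=h_{R_\sigma(p)}(p)=\pm1$. For a bounded measurable function $f$ on $\mathcal D$ define the Haar coefficient
\begin{equation}\label{eq:coef}
f[R]=\frac4{\mu(R)}\int f\,h_R\,d\mu,\qquad\text{so that}\qquad|f[R]|\le4\sup|f| .
\end{equation}
The reason for using functions with mean zero in both variables is localization: $S[R]$ is a weighted and centered count of the points $(U_\nu,\nu)$ that fall in $R$.

\begin{lemma}\label{lem:tents}
Let $A_I(u)=\frac2{|I|}\int_u^1h_I(x)\,dx$ and $B_J(\nu)=\frac2{|J|}\sum_{k\ge\nu}h_J(k)$. Then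
\begin{equation}\label{eq:tents}
S[R]=\sum_{\nu=1}^NB_J(\nu)\bigl(A_I(U_\nu)-EA_I(U_\nu)\bigr).
\end{equation}
The function $A_I$ is the tent of height $1$ on $I$ and vanishes off $I$. The function $B_J$ takes values in $[0,1]$, vanishes off $J$, and $\sum_\nu B_J(\nu)=|J|/2$. The family $(W[R])_R$ is centered Gaussian and has the same covariances as $(S[R])_R$.
\end{lemma}

\begin{proof}
We have $f[R]=\frac4{|I||J|}\sum_k\int f(x,k)h_I(x)h_J(k)\,dx$. For $f=\sum_\nu\mathbf 1\{\nu\le k\}\zeta_\nu(x)$ this equals $\sum_\nu B_J(\nu)\,\frac2{|I|}\int\zeta_\nu h_I\,dx$. With $\zeta_\nu=\xi_\nu$, the identity $\int\mathbf 1\{u\le x\}h_I(x)\,dx=\int_u^1h_I$ and $x=E\mathbf 1\{U_\nu\le x\}$ give \eqref{eq:tents}. With $\zeta_\nu=Z_\nu$ we obtain $W[R]$, and the covariances agree because $\xi_\nu$ and $Z_\nu$ have the same covariance function and both sequences are independent. Since $\int h_I=0$, the function $A_I$ vanishes off $I$; it increases with slope $2/|I|$ on the left half and decreases with the same slope on the right half. In the same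 way $B_J=0$ off $J$, and if $J=\{s+1,\dots,s+\ell\}$ then $\sum_{k\ge s+a}h_J(k)$ equals $-(\ell/2-a+1)+\ell/2=a-1$ for $a\le\ell/2+1$ and $\ell-a+1$ for $a\ge \ell/2+1$. Thus $B_J(s+a)=\frac2\ell\min(a-1,\ell-a+1)\in[0,1]$, and $\sum_{a=1}^\ell\min(a-1,\ell-a+1)=\ell^2/4$.
\end{proof}

The common variance of $S[R]$ and $W[R]$ depends only on the shape $\sigma$ of $R$; we denote it by $a_\sigma$ or $a_R$. For a bounded measurable $f$ put
\[
g_R(f)=f[R]/\sqrt{a_R},\qquad q_R(f)=H_2(g_R(f))=g_R(f)^2-1,
\]
and write $g_\sigma(f;p)$, $q_\sigma(f;p)$ for these quantities at $R=R_\sigma(p)$. The argument $f$ is dropped when it is clear.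

\begin{lemma}\label{lem:basic}
Let $R=I\times J$ and $R'=I'\times J'$ have shapes $\sigma=(i,j)$ and $\sigma'=(i',j')$.
\begin{enumerate}
\item[(a)] $\frac5{96}|I||J|\le a_\sigma\le\frac16|I||J|$. In particular $a_\sigma\ge a_{\min}:=\frac5{96}2^m\ge1$.
\item[(b)] $\frac1{12}\sqrt{a_\sigma}\,EH_3(g_R(S))\ge\frac1{128}$.
\item[(c)] If $R\cap R'\ne\emptyset$, the common value $\rho_{RR'}$ of $\operatorname{Cov}(g_R,g_{R'})$ under $S$ and under $W$ satisfies $|\rho_{RR'}|\le5\cdot2^{-(|i-i'|+|j-j'|)/2}$. Consequently, for every $p$ and $\sigma$,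
\begin{equation}\label{eq:rowsums}
\sum_{\sigma'}\rho_{R_\sigma(p)R_{\sigma'}(p)}^2\le225,\qquad\sum_{\sigma'}|\rho_{R_\sigma(p)R_{\sigma'}(p)}|\le170 .
\end{equation}
\item[(d)] If $g$ is $g_R(S)$ or a standard normal variable, then $P(|g|>t)\le2e^{3/8}e^{-3t/8}$ for $t\ge0$. If $g_1,\dots,g_d$ are variables on one space, each obeying this tail bound (no independence is assumed, repetitions are allowed), then
\begin{equation}\label{eq:holder}
\Bigl\|\prod_{l=1}^d(1+|g_l|)\Bigr\|_2\le(Cd)^d .
\end{equation}
\end{enumerate}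
\end{lemma}

\begin{proof}
Write $A=A_I(U_1)$ and $B=B_J$. On the event $U_1\in I$ the variable $A$ is uniform on $[0,1]$, so $EA^s=|I|/(s+1)$ for $s\ge1$.

(a) By \eqref{eq:tents}, $a_\sigma=\operatorname{Var}A\cdot\sum_\nu B(\nu)^2$. Here $\operatorname{Var}A=|I|/3-|I|^2/4$ lies in $[\frac5{24}|I|,\frac13|I|]$ because $|I|\le\frac12$. Further $\sum B^2\le\sum B=|J|/2$, and $\sum B^2\ge(\sum B)^2/|J|=|J|/4$ by the Cauchy--Schwarz inequality.

(b) Third central moments add over independent summands, so $EH_3(g_R)=Eg_R^3=a_\sigma^{-3/2}\sum B^3\cdot E(A-EA)^3$, where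
\[
E(A-EA)^3=EA^3-3\,EA\,EA^2+2(EA)^3=\frac{|I|}4-\frac{|I|^2}2+\frac{|I|^3}4=\frac{|I|}4(1-|I|)^2\ge\frac{|I|}{16}.
\]
Two applications of the Cauchy--Schwarz inequality give $\sum B^3/\sum B^2\ge\sum B^2/\sum B\ge\sum B/|J|=\frac12$. Hence
\[
\frac{\sqrt{a_\sigma}}{12}EH_3(g_R)=\frac1{12}\cdot\frac{\sum B^3}{\sum B^2}\cdot\frac{E(A-EA)^3}{\operatorname{Var}A}\ge\frac1{12}\cdot\frac12\cdot\frac{1/16}{1/3}=\frac1{128}.
\]

(c) Intersecting dyadic intervals are nested, and so are intersecting blocks; let $I_{\min}$ and $J_{\min}$ be the smaller ones. With $A'=A_{I'}(U_1)$, both $EAA'$ and $EA\,EA'$ lie in $[0,|I_{\min}|/2]$, so $|\operatorname{Cov}(A,A')|\le|I_{\min}|/2$. Also $0\le\sum B_JB_{J'}\le|J_{\min}|/2$. By (a),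
\[
|\rho_{RR'}|\le\frac{96}{20}\,\frac{|I_{\min}|}{(|I||I'|)^{1/2}}\,\frac{|J_{\min}|}{(|J||J'|)^{1/2}}\le5\cdot2^{-|i-i'|/2}\,2^{-|j-j'|/2}.
\]
For \eqref{eq:rowsums} use $\sum_{l\in\mathbb Z}2^{-|l|}=3$ and $\sum_{l\in\mathbb Z}2^{-|l|/2}=3+2\sqrt2$, which give $25\cdot3^2=225$ and $5(3+2\sqrt2)^2<170$.

(d) Bernstein's inequality states that a sum $g$ of independent centered variables bounded by $1$, with total variance $1$, satisfies $P(|g|>t)\le2\exp\{-t^2/(2+2t/3)\}$. It applies to $g_R(S)$, whose summands are bounded by $a_\sigma^{-1/2}\le1$; a standard normal variable satisfies the stronger bound $2e^{-t^2/2}$. For $t\ge1$ we have $t^2/(2+2t/3)\ge3t/8$, and for $t<1$ the stated bound exceeds $1$. Integrating the tail bound, $E|g|^s\le2e^{3/8}\Gamma(s+1)(8/3)^s$, so $\|1+|g|\|_s\le Cs$ for $s\ge1$. H\"older's inequality bounds the left side of \eqref{eq:holder} by $\prod_l\|1+|g_l|\|_{2d}\le(Cd)^d$.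
\end{proof}

Part (b) is the only place where $S$ is distinguished from $W$ in our favor. The skewness of $g_R(S)$ is of order $a_\sigma^{-1/2}$, which is tiny, but so is the change $D[R]/\sqrt{a_\sigma}$ of $g_R$ under a bounded perturbation $D$ of the path. The two are of the same order for every shape.

We record two elementary facts. If $g,g'$ are jointly Gaussian with mean $0$, variance $1$ and covariance $\rho$, then
\begin{equation}\label{eq:H2cov}
E\,H_2(g)H_2(g')=2\rho^2,
\end{equation}
because $g'=\rho g+(1-\rho^2)^{1/2}z$ with $z$ standard normal and independent of $g$ gives $Eg^2g'^2=3\rho^2+1-\rho^2$. For real numbers, replacing one factor at a time gives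
\begin{equation}\label{eq:telescope}
\Bigl|\prod_ly_l-\prod_ly_l'\Bigr|\le\sum_l|y_l-y_l'|\prod_{l'\ne l}\max(|y_{l'}|,|y'_{l'}|).
\end{equation}

\section{The simplest cases}\label{sec:warmup}

This section motivates the construction; its estimates are not used later. Let $S$ and $W$ be coupled in any way, and let $D=S-W$, $\Delta=\sup|D|$ and $r=\|\Delta\|_4$.

\subsection*{One rectangle}
Fix $R$, write $a=a_R$, $g=g_R(W)$ and $\delta=D[R]/\sqrt a$, so that $g_R(S)=g+\delta$. Then
\begin{equation}\label{eq:H3}
H_3(g+\delta)-H_3(g)=3(g^2-1)\delta+3g\delta^2+\delta^3 .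
\end{equation}
Multiply by $\sqrt a/12$ and use $\sqrt a\,|\delta|\le4\Delta$. The three terms are at most $\Delta|g^2-1|$, $4|g|\Delta^2/\sqrt a$ and $16\Delta^3/(3a)$. The expectation of the left side is at least $\frac1{128}$ by Lemma~\ref{lem:basic}(b) and $EH_3(g)=0$. Since $\|g^2-1\|_2=\sqrt2$,
\[
\frac1{128}\le\sqrt2\,r+\frac{4r^2}{\sqrt a}+\frac{16r^3}{3a}.
\]
As $a\ge1$, one rectangle of any shape forces $r\ge c$.

\subsection*{All shapes, added up}
Put $F_\sigma(f)=\frac1{12}\sum_R\mu(R)\sqrt{a_\sigma}\,H_3(g_R(f))$, the sum over rectangles of shape $\sigma$. The linear terms $\frac14\mu(R)D[R]\,q_R(W)$ in \eqref{eq:H3} add up, by \eqref{eq:coef}, to $\int D\,h_\sigma q_\sigma\,d\mu$. Summing over all $m^2$ shapes, with $\Phi_1=\sum_\sigma h_\sigma q_\sigma(W;\cdot)$,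
\[
\frac{m^2}{128}\le E\Bigl[\Delta\int|\Phi_1|\,d\mu\Bigr]+m^2\Bigl(\frac{4r^2}{\sqrt{a_{\min}}}+\frac{16r^3}{3a_{\min}}\Bigr).
\]
By \eqref{eq:H2cov} and \eqref{eq:rowsums}, $E\Phi_1(p)^2\le450m^2$ for every $p$, so the first term is at most $\sqrt{450}\,mr$. The second tends to $0$ if $r\le m^2$. Hence $r\ge cm$. This is the order $\log N$ and no more: the signal $m^2$ is divided by the size $m$ of a sum of $m^2$ weakly correlated terms.

\subsection*{Products}
To gain, we keep a multiple of $\Phi_1$ as the linear part of the density and add higher-order terms that reduce the $L^1$ norm, in the manner of a Riesz product. Let $t_1,\dots,t_L$ be independent and centered, with standard deviation $\beta$. Then $\sum_ut_u$ has $L^2$ norm $\beta\sqrt L$, whereas $\prod_u(1+t_u)$ has $L^1$ norm $\prod_uE|1+t_u|$, which equals $1$ if all $t_u\ge-1$ and stays bounded if $E(1+t_u)_-\le1/L$. For nearly Gaussian $t_u$ the last condition asks for $\beta\approx(\log L)^{-1/2}$. If the shapes are split into $L$ groups and $t_u$ is the normalized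 part of $\Phi_1$ coming from the $u$-th group, one may hope to gain the factor $\beta\sqrt L$.

The difficulty is that the density must be close to the gradient of a functional. Consider the product of two terms, with shapes $\sigma=(i,j)$ and $\sigma'=(i',j')$, where $i<i'$ and $j>j'$. Let $R=I\times J$ and $R'=I'\times J'$ intersect. Then $R^*=R\cap R'=I'\times J$ has shape $(i',j)$; the function $h_I$ is constant on $I'$ and $h_{J'}$ is constant on $J$, so $h_Rh_{R'}=\pm h_{R^*}$ on $R^*$, and
\[
\int_{R^*}D\,h_Rh_{R'}\,q_Rq_{R'}\,d\mu=\pm\tfrac14\mu(R^*)\,D[R^*]\,q_Rq_{R'} .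
\]
The natural primitive is $\frac14\sqrt{a_{R^*}}\,g_{R^*}q_Rq_{R'}$. Its derivative in the direction $D$ is
\[
\tfrac14D[R^*]q_Rq_{R'}+\tfrac12\sqrt{a_{R^*}/a_R}\;D[R]\,g_{R^*}g_Rq_{R'}+\tfrac12\sqrt{a_{R^*}/a_{R'}}\;D[R']\,g_{R^*}g_{R'}q_R .
\]
The last two terms are unwanted. By Lemma~\ref{lem:basic}(a) their coefficients are at most $2^{-(i'-i)/2}$ and $2^{-(j-j')/2}$, so they are small exactly when the rows and the columns are both far apart. If instead $i=i'$, then $h_I^2=\mathbf 1_I$ and localization is lost: the tent $A_I$ is replaced by $u\mapsto|I|^{-1}\int_I\mathbf 1\{u\le x\}\,dx$, which equals $1$ to the left of $I$ and in general has variance of order $1$ rather than $|I|$. So only products of shapes with well separated rows and well separated columns are allowed. Taking the groups to be separated blocks of rows settles the rows. The columns must be separated by deleting terms from $\prod_u(1+t_u)$, and one has to show that the deletion does not spoil the $L^1$ bound.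

\section{The density $\Phi$ and the functional $F$}\label{sec:construction}

\subsection*{Parameters}
We use $L$ blocks of rows and $V$ blocks of columns, separated by gaps of length $b$. Three constraints determine them. The deletion of terms in a common column-block is harmless if $V\ge L^4$ (Section~\ref{sec:L1}). There will be up to about $m^{2L}$ products, each with an error of order $2^{-b/4}$ or smaller, so $b$ must exceed every constant multiple of $L\log m$. The gaps must leave most columns free, so $Vb$ must be small compared with $m$. Together these force $L^5\log m\ll m$, and the gain $\beta\sqrt L$ is $m^{1/10}$ up to logarithms; this is the origin of the exponent $11/10$. We set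
\[
L=\Bigl\lfloor\frac{m^{1/5}}{\log m}\Bigr\rfloor,\quad V=L^4,\quad b=\lceil m^{1/5}\log m\rceil,\quad\beta=(1800\log L)^{-1/2},
\]
\[
m_1=\lfloor m/L\rfloor-b,\qquad m_2=\lfloor m/V\rfloor-b,\qquad\lambda=\beta\,(Vm_1m_2)^{-1/2}.
\]
Here $L\to\infty$ as $m\to\infty$. Since $Lm_1\ge m-L-Lb$, $Vm_2\ge m-V-Vb$, and $Lb\le Vb=O(m/\log^3m)$, we have for large $m$
\begin{equation}\label{eq:m1m2}
Lm_1\ge m/2,\qquad Vm_2\ge m/2,\qquad L\ge2,\qquad b\le m,\qquad\lambda\le1 .
\end{equation}
We write $e^{O(m^{1/5})}$ for a quantity bounded by $e^{Cm^{1/5}}$, and $o(1)$ for a quantity bounded in modulus by a null sequence depending on $m$ only. Since $L\log m\le m^{1/5}$ and $b\ge m^{1/5}\log m$, for each fixed $C$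
\begin{equation}\label{eq:negligible}
m^{CL}(CL)^{CL}=e^{O(m^{1/5})},\qquad e^{Cm^{1/5}}2^{-b/4}=o(1).
\end{equation}

\subsection*{Configurations}
For $1\le u\le L$ let the \emph{row-block} $\mathcal I_u$ consist of the $m_1$ integers following $(u-1)(m_1+b)$, and for $1\le v\le V$ let the \emph{column-block} $\mathcal J_v$ consist of the $m_2$ integers following $(v-1)(m_2+b)$. These sets lie in $\{1,\dots,m\}$ because $L(m_1+b)\le m$ and $V(m_2+b)\le m$, and elements of different row-blocks, or of different column-blocks, differ by at least $b$. The sets $\mathcal I_u\times\mathcal J_v$ are the \emph{cells}. A \emph{configuration} is a set $A$ of shapes lying in cells, no two in the same row-block and no two in the same column-block (Figure~\ref{fig:cells}). Then $|A|\le L$, and the number of configurations is at most $\sum_{k\le L}m^{2k}\le2m^{2L}$. Define, for bounded measurable $f$,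
\[
\Phi(f;p)=\sum_A\lambda^{|A|}\prod_{\sigma\in A}h_\sigma(p)\,q_\sigma(f;p),
\]
where the empty configuration contributes $1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \x in {0,1.6,3.2,4.8} \foreach \y in {0,1.4,2.8} \fill[gray!20] (\x,\y) rectangle (\x+1.2,\y+1);
\draw[->] (-0.3,-0.3) -- (6.5,-0.3) node[right] {column $j$};
\draw[->] (-0.3,-0.3) -- (-0.3,4.2) node[above] {row $i$};
\draw[dashed] (0.5,3.3) -- (5.4,3.3) -- (5.4,1.8);
\foreach \a/\b in {0.5/3.3,2.2/0.4,5.4/1.8} \fill (\a,\b) circle (2pt);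
\draw[fill=white] (5.4,3.3) circle (2.5pt) node[above right] {$\sigma^*$};
\draw[<->] (2.8,0.7) -- (3.2,0.7) node[midway,above] {$b$};
\end{tikzpicture}
\caption{The grid of shapes $(i,j)$, schematically. The shaded cells are products of a row-block and a column-block and are separated by gaps of width $b$. The three dots form a configuration: no two lie in the same row-block or in the same column-block. The circle is its corner $\sigma^*$, formed from the largest row and the largest column; here the corner does not belong to the configuration.}\label{fig:cells}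
\end{figure}

The \emph{corner} of a nonempty configuration $A$ is the shape $\sigma^*=(i^*,j^*)$, where $i^*$ is the largest row and $j^*$ the largest column occurring in $A$; put $a_*=a_{\sigma^*}$. The corner may or may not belong to $A$. Let $R^*=I^*\times J^*$ be a rectangle of shape $\sigma^*$. For $\sigma\in A$ there is exactly one rectangle of shape $\sigma$ containing $R^*$; we denote it by $R_\sigma$, the dependence on $R^*$ being understood.

\begin{lemma}\label{lem:corner}
Let $A$ be a nonempty configuration.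
\begin{enumerate}
\item[(a)] There are signs $\varepsilon_A(R^*)=\pm1$, equal to $1$ if $|A|=1$, such that for all bounded measurable $D$ and $f$,
\begin{equation}\label{eq:corner}
\int D\prod_{\sigma\in A}h_\sigma\,q_\sigma(f;\cdot)\,d\mu=\frac14\sum_{R^*}\mu(R^*)\,\varepsilon_A(R^*)\,D[R^*]\prod_{\sigma\in A}q_{R_\sigma}(f).
\end{equation}
\item[(b)] Two different shapes in $A\cup\{\sigma^*\}$ have rows or columns that differ by at least $b$.
\item[(c)] $\sqrt{a_*/a_\sigma}\le2$ for $\sigma\in A\cup\{\sigma^*\}$, and $\sqrt{a_*/a_\sigma}\le2\cdot2^{-b/2}$ for $\sigma\in A\setminus\{\sigma^*\}$.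
\end{enumerate}
\end{lemma}

\begin{proof}
(a) On $R^*$ we have $\prod_\sigma h_\sigma(x,k)=\prod_\sigma h_{I_\sigma}(x)\prod_\sigma h_{J_\sigma}(k)$, where $R_\sigma=I_\sigma\times J_\sigma$. The rows of $A$ are distinct, so exactly one $I_\sigma$ equals $I^*$. The others strictly contain $I^*$, so $I^*$ lies in one of their halves and their Haar functions are constant on $I^*$. Since the columns are distinct as well, the same holds for the $J_\sigma$. Hence $\prod_\sigma h_\sigma=\varepsilon_A(R^*)h_{R^*}$ on $R^*$. The factors $q_\sigma(f;\cdot)$ are constant on $R^*$, and \eqref{eq:coef} gives \eqref{eq:corner}.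

(b) All rows and columns of shapes in $A\cup\{\sigma^*\}$ occur in $A$, and two different rows (columns) occurring in $A$ lie in different blocks.

(c) For $\sigma=(i,j)$, Lemma~\ref{lem:basic}(a) gives $a_*/a_\sigma\le\frac{96}{30}2^{-(i^*-i)-(j^*-j)}$. Both differences are nonnegative, and by (b) one of them is at least $b$ if $\sigma\ne\sigma^*$.
\end{proof}

\subsection*{The functional}
By \eqref{eq:corner}, the term of $\Phi$ belonging to $A$ sees $D$ only through $D[R^*]=\sqrt{a_*}\,g_{R^*}(D)$. We therefore integrate $\prod_{\sigma\in A}q_{R_\sigma}$ with respect to the variable $g_{R^*}$. If $\sigma^*\notin A$ this variable does not occur in the product and the primitive is $g_{R^*}\prod q_{R_\sigma}$; if $\sigma^*\in A$ it occurs in the factor $H_2(g_{R^*})$, whose primitive is $H_3(g_{R^*})/3$. Accordingly let $F_\emptyset(f)=\int f\,d\mu$, for $A\neq\emptyset$ let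
\[
F_A=\begin{cases}\displaystyle\frac14\sum_{R^*}\mu(R^*)\,\varepsilon_A(R^*)\sqrt{a_*}\;H_1(g_{R^*})\prod_{\sigma\in A}q_{R_\sigma},&\sigma^*\notin A,\\[12pt]\displaystyle\frac1{12}\sum_{R^*}\mu(R^*)\,\varepsilon_A(R^*)\sqrt{a_*}\;H_3(g_{R^*})\prod_{\sigma\in A\setminus\{\sigma^*\}}q_{R_\sigma},&\sigma^*\in A,\end{cases}
\]
and put $F=\sum_A\lambda^{|A|}F_A$. In both cases $F_A$ is an odd polynomial of degree $2|A|+1$ in the coefficients $g_R$. The following crude bounds are needed in Section~\ref{sec:proof} to change the probability measure.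

\begin{lemma}\label{lem:size}
For large $m$, $\|F(S)\|_2\le N$, $\|F(W)\|_2\le N$ and $\bigl\|\int|\Phi(W;p)|\,d\mu(p)\bigr\|_2=e^{O(m^{1/5})}$.
\end{lemma}

\begin{proof}
We have $|H_d(g)|\le3(1+|g|)^d$ for $d=1,3$ and $|H_2(g)|\le(1+|g|)^2$. The weights $\mu(R^*)$ sum to $1$, so the triangle inequality and \eqref{eq:holder}, with at most $2L+1$ factors, give $\|F_A\|_2\le\sqrt{a_*}\,(CL)^{CL}\le\sqrt N(CL)^{CL}$ under both laws. Also $\|F_\emptyset\|_2\le\sqrt N$, since $S(p)$ and $W(p)$ have variance at most $N$. Summing over at most $2m^{2L}$ configurations with $\lambda\le1$, we get $\|F\|_2\le\sqrt N\,e^{O(m^{1/5})}\le N$, because $\sqrt N=2^{3m/2}$. Each term of $\Phi(W;p)$ has $L^2$ norm at most $(CL)^{CL}$ by \eqref{eq:holder}, uniformly in $p$; sum over configurations and use Minkowski's integral inequality.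
\end{proof}

\subsection*{Linearization}
We now show that $\Phi$ is the gradient of $F$ up to a negligible error. The error is bounded by a functional of the base point alone, so that no information on the joint law of $S$ and $W$ is needed.

\begin{proposition}\label{prop:lin}
For large $m$ there is a functional $T\ge0$ with $E\,T(W)=e^{O(m^{1/5})}2^{-b/2}$ such that for all bounded measurable $w,D$ on $\mathcal D$ with $\sup|D|\le m^2$,
\[
\Bigl|F(w+D)-F(w)-\int D\,\Phi(w;\cdot)\,d\mu\Bigr|\le T(w).
\]
\end{proposition}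

\begin{proof}
The term $F_\emptyset$ is linear and contributes exactly $\int D\,d\mu$. Let $|A|=k\ge1$, fix $R^*$, and evaluate $g_R,q_R$ at $w$. Passing to $w+D$ changes $g_R$ by $\delta_R=D[R]/\sqrt{a_R}$, where $|\delta_R|\le4m^2/\sqrt{a_R}\le1$ for large $m$, and changes $q_R$ by $e_R=2g_R\delta_R+\delta_R^2$. Then
\[
|e_R|\le|\delta_R|(2|g_R|+1)\le2|\delta_R|(1+|g_R|)^2,\qquad|q_R|+|e_R|\le g_R^2+2|g_R|+2\le2(1+|g_R|)^2 .
\]
Let $A'=A\setminus\{\sigma^*\}$, and write $g_*=g_{R^*}$, $\delta_*=\delta_{R^*}$,
\[
\Pi=\prod_{\sigma\in A'}q_{R_\sigma},\qquad\Pi^+=\prod_{\sigma\in A'}(q_{R_\sigma}+e_{R_\sigma}),\qquad\Pi^\circ=\prod_{\sigma\in A'}(1+|g_{R_\sigma}|)^2\ge|\Pi| .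
\]
By \eqref{eq:telescope}, $|\Pi^+-\Pi|\le2^k\,\Pi^\circ\sum_{\sigma\in A'}|\delta_{R_\sigma}|$. This is where the gaps are used: for $\sigma\in A'$, Lemma~\ref{lem:corner}(c) gives $\sqrt{a_*}\,|\delta_{R_\sigma}|\le4m^2\sqrt{a_*/a_\sigma}\le8m^22^{-b/2}$, and therefore
\begin{equation}\label{eq:piplus}
\sqrt{a_*}\,|\Pi^+-\Pi|\le8m^2k2^k2^{-b/2}\,\Pi^\circ .
\end{equation}

\emph{Case $\sigma^*\notin A$.} The increment of $\frac14\sqrt{a_*}\,g_*\Pi$ is
\[
\tfrac14D[R^*]\,\Pi+\tfrac14\sqrt{a_*}\,(g_*+\delta_*)(\Pi^+-\Pi).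
\]
The first term is the one in \eqref{eq:corner}. The second is at most $2m^2k2^k2^{-b/2}(1+|g_*|)\Pi^\circ$ by \eqref{eq:piplus}.

\emph{Case $\sigma^*\in A$.} By \eqref{eq:H3}, the increment of $\frac1{12}\sqrt{a_*}\,H_3(g_*)\Pi$ is
\[
\tfrac14D[R^*]\,q_{R^*}\Pi+\tfrac1{12}\sqrt{a_*}\,(3g_*\delta_*^2+\delta_*^3)\,\Pi+\tfrac1{12}\sqrt{a_*}\,H_3(g_*+\delta_*)(\Pi^+-\Pi),
\]
and again the first term is the one in \eqref{eq:corner}. In the second, $|3g_*\delta_*^2+\delta_*^3|\le3\delta_*^2(1+|g_*|)$ and $\sqrt{a_*}\,\delta_*^2=D[R^*]^2/\sqrt{a_*}\le16m^4a_{\min}^{-1/2}\le80m^42^{-b/2}$, since $a_{\min}^{-1/2}\le5\cdot2^{-m/2}$ and $b\le m$. In the third, $|H_3(g_*+\delta_*)|\le(1+|g_*|)^3+3(1+|g_*|)\le4(1+|g_*|)^3$, and \eqref{eq:piplus} applies.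

In both cases the remainder is at most $Cm^4k2^k2^{-b/2}(1+|g_*|)^3\Pi^\circ$. As $\lambda\le1$, the claimed inequality holds with
\[
T(w)=Cm^4L2^L2^{-b/2}\sum_{A\ne\emptyset}\sum_{R^*}\mu(R^*)\,(1+|g_{R^*}(w)|)^3\prod_{\sigma\in A\setminus\{\sigma^*\}}(1+|g_{R_\sigma}(w)|)^2 .
\]
Each product has at most $2L+3$ factors $1+|g|$, so \eqref{eq:holder} and \eqref{eq:negligible} give the bound on $ET(W)$.
\end{proof}

\section{The mean of $F$}\label{sec:mean}

The configurations with one shape carry the signal of Lemma~\ref{lem:basic}(b). The other configurations were added to reduce the $L^1$ norm of the gradient, and we must show that they do not change the mean. This cannot be done by size: $F_A$ carries the prefactor $\sqrt{a_*}\ge c2^{m/2}$. We need cancellation, and cumulants express it.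

Recall that for random variables $X_1,\dots,X_s$ with all moments finite, the joint cumulant $\kappa(X_1,\dots,X_s)$ is the coefficient of $t_1\cdots t_s$ in the formal power series $\log E\exp(\sum_lt_lX_l)$. It is multilinear; it is additive over sums of independent random vectors; for $s\ge2$ it does not change when constants are added to the $X_l$; for $s=1$ it is the mean and for $s=2$ the covariance. With $\pi$ running over the partitions of $\{1,\dots,s\}$ into blocks $B$, and $\kappa(B)$ the joint cumulant of $(X_l)_{l\in B}$,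
\begin{equation}\label{eq:cumulant}
E\prod_{l=1}^sX_l=\sum_\pi\prod_{B\in\pi}\kappa(B),\qquad\kappa(X_1,\dots,X_s)=\sum_\pi(-1)^{|\pi|-1}(|\pi|-1)!\prod_{B\in\pi}E\prod_{l\in B}X_l .
\end{equation}
The next lemma says that Hermite polynomials remove from the first formula exactly the blocks that pair a variable with itself, the only $2$-blocks whose cumulant is not small in our situation.

\begin{lemma}\label{lem:hermite}
Let $X_1,\dots,X_t$ be centered with variance $1$ and all moments finite, and let $n_1,\dots,n_t\in\{1,2,3\}$. Take $n_l$ copies of $X_l$, called the $l$-th group. Then $E\prod_lH_{n_l}(X_l)=\sum_\pi\prod_{B\in\pi}\kappa(B)$, the sum over all partitions $\pi$ of the $\sum_ln_l$ copies into blocks of size at least $2$ such that no block of size $2$ lies inside one group.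
\end{lemma}

\begin{proof}
For $n\le3$ we have $H_n(x)=\sum_{\mathcal M}(-1)^{|\mathcal M|}x^{n-2|\mathcal M|}$, the sum over sets $\mathcal M$ of disjoint pairs of $n$ positions: there is one pair for $n=2$ and there are three for $n=3$. Hence $E\prod_lH_{n_l}(X_l)=\sum_{\mathcal M}(-1)^{|\mathcal M|}E\prod X$, where $\mathcal M$ runs over the sets of disjoint pairs each inside a group, and the product is over the copies not covered by $\mathcal M$. Expand each expectation by \eqref{eq:cumulant} and adjoin the pairs of $\mathcal M$ as blocks; they have cumulant $\operatorname{Var}X_l=1$. The result is $\sum_\pi\prod_{B\in\pi}\kappa(B)\sum_{\mathcal M}(-1)^{|\mathcal M|}$, where $\pi$ runs over all partitions of the copies and $\mathcal M$ over all subsets of the set of $2$-blocks of $\pi$ inside a group. The inner sum is $1$ if this set is empty and $0$ otherwise. Blocks of size $1$ have cumulant $0$.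
\end{proof}

\begin{lemma}\label{lem:kappa}
Let $s\ge3$ and let $R_1,\dots,R_s$ be rectangles, not necessarily distinct, with a common point. Let $a_{(3)}$ be the third smallest of $a_{R_1},\dots,a_{R_s}$, counted with repetitions. Then
\[
|\kappa(g_{R_1}(S),\dots,g_{R_s}(S))|\le20\,s^{2s}\,a_{(3)}^{-1/2}a_{\min}^{-(s-3)/2}.
\]
\end{lemma}

\begin{proof}
Let $R_l=I_l\times J_l$. The $I_l$ are nested and the $J_l$ are nested; let $I_{\min},J_{\min}$ be the smallest. By \eqref{eq:tents}, additivity, multilinearity and invariance under constants,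
\[
\kappa(g_{R_1},\dots,g_{R_s})=\prod_la_{R_l}^{-1/2}\cdot\sum_\nu\prod_lB_{J_l}(\nu)\cdot\kappa\bigl(A_{I_1}(U_1),\dots,A_{I_s}(U_1)\bigr).
\]
The sum over $\nu$ lies in $[0,|J_{\min}|]$. For the last factor use the second formula in \eqref{eq:cumulant}: there are at most $s^s$ partitions, the coefficients are at most $s^s$, and in each product the moment containing the smallest tent is at most $|I_{\min}|$ while the others are at most $1$. So the last factor is at most $s^{2s}|I_{\min}|$ in modulus. By Lemma~\ref{lem:basic}(a), $|I_{\min}||J_{\min}|\le|I_l||J_l|\le20a_{R_l}$ for every $l$. With $a_{(1)}\le a_{(2)}\le\cdots$ the ordered variances, the cumulant is at most $20s^{2s}a_{(1)}\prod_la_{(l)}^{-1/2}$, and $a_{(1)}\le(a_{(1)}a_{(2)})^{1/2}$ and $a_{(l)}\ge a_{\min}$.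
\end{proof}

\begin{proposition}\label{prop:mean}
$EF(W)=0$ and $EF(S)\ge\dfrac{\beta\sqrt L\,m}{256}-o(1)$.
\end{proposition}

\begin{proof}
The functional $F$ is odd and $-W$ has the law of $W$, so $EF(W)=0$. Also $EF_\emptyset(S)=0$.

If $A=\{\sigma\}$, then $\sigma^*=\sigma$, the signs are $1$, and $EF_A(S)\ge\frac1{128}$ by Lemma~\ref{lem:basic}(b). There are $LVm_1m_2$ such configurations. By \eqref{eq:m1m2} they contribute at least
\[
\frac{\lambda LVm_1m_2}{128}=\frac{\beta L\sqrt{Vm_2\cdot m_1}}{128}\ge\frac{\beta L}{128}\sqrt{\frac m2\cdot\frac m{2L}}=\frac{\beta\sqrt L\,m}{256}.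
\]

Let $|A|=k\ge2$ and fix $R^*$. Apply Lemma~\ref{lem:hermite} to the product of Hermite polynomials in $F_A$. There is one group for each shape in $A\cup\{\sigma^*\}$, the number of copies is $d=2k+1\ge5$ in both cases, and all rectangles involved contain $R^*$. (For $k=2$ the admissible partitions are the single block of size $5$ and the splittings into a $3$-block and a $2$-block joining two groups.) The blocks of an admissible partition obey the following bounds.
\begin{enumerate}
\item[(i)] A $2$-block joins two different shapes of $A\cup\{\sigma^*\}$, so $|\kappa(B)|\le5\cdot2^{-b/2}$ by Lemmas~\ref{lem:basic}(c) and~\ref{lem:corner}(b).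
\item[(ii)] A block of size $s\ge3$ has $|\kappa(B)|\le20s^{2s}a_{\min}^{-1/2}\le100s^{2s}2^{-b/2}$ by Lemma~\ref{lem:kappa}.
\item[(iii)] A block of size $s\ge3$ has $\sqrt{a_*}\,|\kappa(B)|\le40s^{2s}a_{\min}^{-(s-3)/2}$ by Lemmas~\ref{lem:kappa} and~\ref{lem:corner}(c).
\end{enumerate}
Since $d$ is odd, some block $B_0$ has odd size $s\ge3$; we let it absorb the prefactor $\sqrt{a_*}$ by (iii). If $s\ge5$, this leaves a factor $a_{\min}^{-1}\le a_{\min}^{-1/2}\le5\cdot2^{-b/2}$. If $s=3$, then $d\ge5$ forces a second block, which supplies a factor $2^{-b/2}$ by (i) or (ii). Every remaining block, of size $s'$ say, contributes at most $100s'^{2s'}$. The sizes sum to $d$, so each partition contributes at most $C^dd^{2d}2^{-b/2}$, and there are at most $d^d$ partitions, with $d\le2L+1$. Hence $|EF_A(S)|\le(CL)^{CL}2^{-b/2}$, and the sum over at most $2m^{2L}$ configurations is $o(1)$ by \eqref{eq:negligible}.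
\end{proof}

\section{The $L^1$ norm of $\Phi$}\label{sec:L1}

\begin{proposition}\label{prop:L1}
$E\int|\Phi(W;p)|\,d\mu(p)\le e^3+o(1)$.
\end{proposition}

We fix $p$ and prove $E|\Phi(W;p)|\le e^3+o(1)$ uniformly in $p$. Let $g=(g_\sigma)$ be the vector of the $g_\sigma(W;p)$ over all shapes $\sigma$ lying in cells. It is centered Gaussian; let $\Sigma$ be its covariance matrix, whose diagonal entries are $1$. We have $\Phi(W;p)=\varphi(g)$ with the polynomial $\varphi(y)=\sum_A\lambda^{|A|}\prod_{\sigma\in A}h_\sigma(p)H_2(y_\sigma)$, in which the $h_\sigma(p)$ are fixed signs. We use that the operator norm of a symmetric matrix is at most its largest absolute row sum, as one sees by looking at the largest coordinate of an eigenvector.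

\subsection*{Step 1: making the cells independent}
The product argument of Section~\ref{sec:warmup} needs exact independence, whereas different cells are only weakly correlated. Let $\Sigma^0$ be obtained from $\Sigma$ by setting to $0$ the entries between different cells. It is a direct sum of principal submatrices of $\Sigma$, hence a covariance matrix; let $g^0\sim N(0,\Sigma^0)$. Shapes in different cells have rows or columns differing by at least $b$, and all the rectangles contain $p$, so by Lemma~\ref{lem:basic}(c)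
\[
\|\Sigma-\Sigma^0\|_{\mathrm{op}}\le\tau:=5m^22^{-b/2},\qquad\tau\le1\text{ for large }m.
\]
Thus $\Sigma^0+\tau\,\mathrm{Id}-\Sigma$ is positive semidefinite with diagonal entries $\tau$. Let $Y\sim N(0,\Sigma^0+\tau\,\mathrm{Id}-\Sigma)$ be independent of $g$ and $Y^0\sim N(0,\tau\,\mathrm{Id})$ independent of $g^0$. Then $g+Y$ and $g^0+Y^0$ have the same law $N(0,\Sigma^0+\tau\,\mathrm{Id})$, so
\[
E|\varphi(g)|\le E|\varphi(g^0)|+E|\varphi(g)-\varphi(g+Y)|+E|\varphi(g^0+Y^0)-\varphi(g^0)| .
\]
Write $Y_\sigma=\sqrt\tau\,y_\sigma$ with $y_\sigma$ standard normal, and let $\omega_\sigma=(1+|g_\sigma|)(1+|y_\sigma|)\ge1+|g_\sigma|+|Y_\sigma|$. Then $|H_2(g_\sigma)|$ and $|H_2(g_\sigma+Y_\sigma)|$ are at most $\omega_\sigma^2$, and $|H_2(g_\sigma+Y_\sigma)-H_2(g_\sigma)|=|Y_\sigma||2g_\sigma+Y_\sigma|\le2\sqrt\tau\,\omega_\sigma^2$. By \eqref{eq:telescope} and \eqref{eq:holder}, with at most $4L$ factors, the term of a configuration $A$ changes in $L^1$ by at most $2L\sqrt\tau\,E\prod_{\sigma\in A}\omega_\sigma^2\le(CL)^{CL}\sqrt\tau$.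 Since $\sqrt\tau=\sqrt5\,m2^{-b/4}$, the sum over configurations is $o(1)$ by \eqref{eq:negligible}. Only the fact that the coordinates of $g$ and $Y/\sqrt\tau$ are standard normal was used, so the same bound holds for $(g^0,Y^0)$. It remains to prove $E|\varphi(g^0)|\le e^3$.

\subsection*{Step 2: cell variables}
Put
\[
\zeta_{uv}=(m_1m_2)^{-1/2}\sum_{\sigma\in\mathcal I_u\times\mathcal J_v}h_\sigma(p)H_2(g^0_\sigma),\qquad\gamma=\lambda\sqrt{m_1m_2}=\beta V^{-1/2}.
\]
The $\zeta_{uv}$ are independent and centered, and $E\zeta_{uv}^2\le2\cdot225=450$ by \eqref{eq:H2cov} and \eqref{eq:rowsums}. A configuration is given by a set $\pi$ of cells $(u,v)$ with distinct $u$ and distinct $v$, and a shape in each of these cells. Summing over the shapes first,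
\begin{equation}\label{eq:rook}
\varphi(g^0)=\sum_\pi\gamma^{|\pi|}\prod_{(u,v)\in\pi}\zeta_{uv}.
\end{equation}
Without the condition that the $v$ be distinct, this sum would be $\prod_u(1+t_u)$ with $t_u=\gamma\sum_v\zeta_{uv}$. For $L=2$ the correction is visible directly:
\[
1+t_1+t_2+\gamma^2\sum_{v\ne v'}\zeta_{1v}\zeta_{2v'}=(1+t_1)(1+t_2)-\gamma^2\sum_v\zeta_{1v}\zeta_{2v},
\]
and the last term has $L^2$ norm at most $450\gamma^2\sqrt V=450\beta^2/\sqrt V$. For general $L$ there are about $L^2$ pairs of rows, which explains the requirement $\sqrt V\ge L^2$. We need an exact formula of this kind in which every term is a product of independent factors.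

\subsection*{Step 3: the cluster identity}
\begin{lemma}\label{lem:cluster}
Let $\gamma$ and $\zeta_{uv}$ $(u\le L,\ v\le V)$ be real numbers. For nonempty $T\subset\{1,\dots,L\}$ put
\[
t_T=(-1)^{|T|-1}(|T|-1)!\;\gamma^{|T|}\sum_{v}\prod_{u\in T}\zeta_{uv},\qquad t_u=t_{\{u\}} .
\]
Then the right side of \eqref{eq:rook} equals $\sum_{\mathcal C}\prod_{T\in\mathcal C}t_T\prod_{u\notin\bigcup\mathcal C}(1+t_u)$, where $\mathcal C$ runs over the families of pairwise disjoint subsets of $\{1,\dots,L\}$ of size at least $2$, including the empty family.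
\end{lemma}

\begin{proof}
Work in the commutative algebra $\mathbb R[\epsilon_1,\dots,\epsilon_L]/(\epsilon_1^2,\dots,\epsilon_L^2)$. The elements $\epsilon_T=\prod_{u\in T}\epsilon_u$ form a basis, and $\epsilon_T\epsilon_{T'}$ is $\epsilon_{T\cup T'}$ if $T\cap T'=\emptyset$ and $0$ otherwise. Let $\Lambda$ be the linear functional with $\Lambda(\epsilon_T)=1$ for all $T$, and let $z_v=\gamma\sum_u\epsilon_u\zeta_{uv}$. In the expansion of $\prod_v(1+z_v)$ at most one $u$ is chosen for each $v$, and terms with a repeated $u$ vanish; so $\Lambda(\prod_v(1+z_v))$ is the right side of \eqref{eq:rook}. Elements without constant term are nilpotent, so the series for $\log(1+z)$ and $\exp z$ terminate and satisfy the usual identities. From $z_v^s=s!\,\gamma^s\sum_{|T|=s}\epsilon_T\prod_{u\in T}\zeta_{uv}$ we get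
\[
\sum_v\log(1+z_v)=\sum_v\sum_{s\ge1}\frac{(-1)^{s-1}}sz_v^s=\sum_{T\ne\emptyset}\epsilon_Tt_T .
\]
Exponentiating and using $\epsilon_T^2=0$ gives $\prod_v(1+z_v)=\prod_{T\ne\emptyset}(1+\epsilon_Tt_T)$. Applying $\Lambda$ yields the sum of $\prod_Tt_T$ over all families of pairwise disjoint nonempty sets. Fix the members of size at least $2$ and sum over the singletons.
\end{proof}

The variable $t_T$ depends only on the $\zeta_{uv}$ with $u\in T$, so the factors in each term of Lemma~\ref{lem:cluster} are independent. Since $E|1+t_u|\ge|E(1+t_u)|=1$, the missing factors $E|1+t_u|$ may be inserted, and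
\begin{equation}\label{eq:split}
E|\varphi(g^0)|\le\prod_uE|1+t_u|\cdot\sum_{\mathcal C}\prod_{T\in\mathcal C}E|t_T|\le\prod_uE|1+t_u|\cdot\exp\Bigl(\sum_{|T|\ge2}E|t_T|\Bigr),
\end{equation}
the last step because $\sum_{\mathcal C}\prod_{T\in\mathcal C}E|t_T|\le\prod_{|T|\ge2}(1+E|t_T|)$.

\subsection*{Step 4: clusters of two or more rows}
For $|T|=s$ the variables $\prod_{u\in T}\zeta_{uv}$, $v\le V$, are independent and centered with second moment at most $450^s$. Hence $E|t_T|\le\|t_T\|_2\le(s-1)!\,\gamma^s(450^sV)^{1/2}$. Using $\binom Ls(s-1)!\le L^s/s$, then $\sqrt{450}\,\beta=(4\log L)^{-1/2}\le1$ and $V=L^4$,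
\[
\sum_{|T|\ge2}E|t_T|\le\sum_{s\ge2}\frac1s\Bigl(\frac L{\sqrt V}\Bigr)^s\sqrt V\le\frac12\sum_{s\ge2}L^{2-s}\le1 .
\]

\subsection*{Step 5: single rows}
We show $E(1+t_u)_-\le1/L$, which requires a Gaussian lower tail for $t_u$ at about $\sqrt{\log L}$ standard deviations. Write $t_u=\beta\chi$ with $\chi=\sum_\sigma c_\sigma H_2(g^0_\sigma)$, the sum over the $Vm_1m_2$ shapes in the cells $\mathcal I_u\times\mathcal J_v$, $v\le V$, where $|c_\sigma|=\bar c:=(Vm_1m_2)^{-1/2}$. Let $\Sigma_u$ be the covariance matrix of these $g^0_\sigma$, let $\Gamma=\operatorname{diag}(c_\sigma)$, and let $\theta_l$ be the eigenvalues of the symmetric matrix $\Sigma_u^{1/2}\Gamma\Sigma_u^{1/2}$. Representing the vector as $\Sigma_u^{1/2}$ times a standard normal vector and diagonalizing, we see that $\chi$ has the law of $\sum_l\theta_l(z_l^2-1)$ with independent standard normal $z_l$; the constants match because $\sum_l\theta_l=\operatorname{tr}(\Gamma\Sigma_u)=\sum_\sigma c_\sigma$. By \eqref{eq:rowsums},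
\[
\sum_l\theta_l^2=\operatorname{tr}(\Gamma\Sigma_u\Gamma\Sigma_u)=\sum_{\sigma,\sigma'}c_\sigma c_{\sigma'}(\Sigma_u)_{\sigma\sigma'}^2\le225,\qquad|\theta_l|\le\bar c\,\|\Sigma_u\|_{\mathrm{op}}\le170\,\bar c .
\]
For $|y|\le\frac12$ we have $y-\log(1+y)\le\sum_{j\ge2}|y|^j/j\le\frac{y^2}{2(1-|y|)}\le y^2$, and $Ee^{-yz^2/2}=(1+y)^{-1/2}$ for standard normal $z$. If $0<s\le1/(680\bar c)$, then $|2s\theta_l|\le\frac12$ and
\[
Ee^{-s\chi}=\prod_l\exp\Bigl\{\tfrac12\bigl(2s\theta_l-\log(1+2s\theta_l)\bigr)\Bigr\}\le\exp\Bigl\{2s^2\sum_l\theta_l^2\Bigr\}\le e^{450s^2}.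
\]
Since $y_+\le e^{sy}/s$,
\[
E(1+\beta\chi)_-=\beta\,E(-\chi-1/\beta)_+\le\frac\beta s\,e^{450s^2-s/\beta}.
\]
Take $s=1/(900\beta)=(\log L/450)^{1/2}$. This is admissible for large $m$, because $1/\bar c=(Vm_2\,m_1)^{1/2}\ge(m/2)^{1/2}$. The bound becomes $900\beta^2e^{-1/(1800\beta^2)}=1/(2L\log L)\le1/L$, which is the reason for the choice of $\beta$. As $Et_u=0$, we have $E|1+t_u|=1+2E(1+t_u)_-\le1+2/L$, so $\prod_uE|1+t_u|\le e^2$.

By \eqref{eq:split} and Steps 4 and 5, $E|\varphi(g^0)|\le e^2\cdot e$. With Step 1 this proves Proposition~\ref{prop:L1}. \hfill$\square$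

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Propositions~\ref{prop:lin}, \ref{prop:mean} and \ref{prop:L1} contradict each other if $\sup|S-W|$ is small with certainty. The theorem concerns an event $G$ of possibly very small probability, and conditioning on $G$ may change the laws of $S$ and $W$ enough to destroy the means in Proposition~\ref{prop:mean}. The remedy is to cut the time axis into many independent pieces: conditioning on an event that is not too unlikely cannot distort all of them.

\begin{lemma}\label{lem:bessel}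
Let $G$ be an event with $P(G)\ge\eta>0$, let $\rho=\mathbf 1_G/P(G)$, and let $\mathcal F_1,\dots,\mathcal F_M$ be independent $\sigma$-fields. Then $\sum_{l=1}^M\|E[\rho\mid\mathcal F_l]-1\|_2^2\le1/\eta$.
\end{lemma}

\begin{proof}
The variables $Y_l=E[\rho\mid\mathcal F_l]-1$ are bounded, centered and independent, hence orthogonal, and $E[(\rho-1)Y_l]=EY_l^2$. Therefore $0\le\|\rho-1-\sum_lY_l\|_2^2=\|\rho-1\|_2^2-\sum_l\|Y_l\|_2^2$, and $\|\rho-1\|_2^2=1/P(G)-1\le1/\eta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]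
Let $n$ be large and put
\[
m=\lfloor(\log_2n)/30\rfloor,\qquad N=2^{3m}\le n^{1/10},\qquad M=\lfloor n/N\rfloor\ge n^{4/5},\qquad\eta=e^{-m^{1/5}} .
\]
Then $(\log n)/42\le m\le\log n$. Since $\beta\ge(1800\log m)^{-1/2}$ and $L\ge m^{1/5}/(2\log m)$,
\begin{equation}\label{eq:gain}
\beta\sqrt L\,m\ge\frac{m^{11/10}}{60\log m}\ge c_*\psi(n),\qquad c_*=\frac1{60\cdot42^{11/10}} .
\end{equation}
Let $c_0=c_*/(4\cdot21\cdot256)$, $c_1=42^{-1/5}$ and $r=2c_0\psi(n)$; for large $n$ we have $r\le m^2$. Let a coupling be given and let $G$ be the event $\max_{k\le n}\Delta_k\le r/2$. As $\eta\le\exp\{-c_1(\log n)^{1/5}\}$, it suffices to derive a contradiction from $P(G)\ge\eta$. Let $Q=P(\,\cdot\mid G)$, which has density $\rho=\mathbf 1_G/P(G)\le1/\eta$ with respect to $P$.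

\emph{Time blocks.} For $1\le l\le M$ and $(x,k)\in\mathcal D$ let, with $s_l=(l-1)N$,
\[
S_l(x,k)=S(x,s_l+k)-S(x,s_l),\qquad W_l(x,k)=K(x,s_l+k)-K(x,s_l).
\]
Under $P$ the $S_l$ are independent and have the law of the process $S$ of Section~\ref{sec:haar}. The increments $K(\cdot,\nu)-K(\cdot,\nu-1)$, $\nu\ge1$, are continuous and jointly Gaussian, and the covariance of the $\nu$-th at $t$ and the $\nu'$-th at $t'$ is $\min(t,t')-tt'$ times
\[
\min(\nu,\nu')-\min(\nu,\nu'-1)-\min(\nu-1,\nu')+\min(\nu-1,\nu'-1)=\mathbf 1\{\nu=\nu'\}.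
\]
So they are independent Brownian bridges, and the $W_l$ are independent with the law of $W$. Since $S(\cdot,0)=0$ and $K(\cdot,0)=0$ almost surely, $\sup|S_l-W_l|\le r$ holds $Q$-almost surely for every $l$.

\emph{Choice of a block.} Nothing is known about the joint law of the $S_l$ and the $W_l$, so we apply Lemma~\ref{lem:bessel} twice, to the $\sigma$-fields generated by the $S_l$ and to those generated by the $W_l$. Adding the two inequalities, we find an $l$ with
\[
\|E[\rho\mid S_l]-1\|_2^2+\|E[\rho\mid W_l]-1\|_2^2\le\delta^2:=\frac2{\eta M}.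
\]
Fix this $l$ and write $S,W$ for $S_l,W_l$. If $f$ is a square integrable functional of $S$ alone, then $E_Qf-E_Pf=E_P[(E[\rho\mid S]-1)f]$, and likewise for a functional of $W$ alone. By the Cauchy--Schwarz inequality, in both cases
\begin{equation}\label{eq:change}
|E_Qf-E_Pf|\le\delta\|f\|_2,\qquad\delta\le\sqrt2\,e^{m^{1/5}/2}n^{-2/5}.
\end{equation}
Since $m\le\log n$, every quantity $e^{O(m^{1/5})}$ is $n^{o(1)}$; hence $\delta N=o(1)$ and $\delta\,e^{O(m^{1/5})}=o(1)$.

\emph{Lower bound.} By \eqref{eq:change} applied to $F(S)$ and to $F(W)$, Lemma~\ref{lem:size}, Proposition~\ref{prop:mean} and \eqref{eq:gain},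
\[
E_Q[F(S)-F(W)]\ge E_PF(S)-E_PF(W)-2\delta N\ge\frac{c_*\psi(n)}{256}-o(1).
\]

\emph{Upper bound.} Under $Q$, Proposition~\ref{prop:lin} applies with $w=W$ and $D=S-W$, so
\[
E_Q[F(S)-F(W)]\le r\,E_Q\int|\Phi(W;p)|\,d\mu(p)+E_QT(W).
\]
Both integrands are functionals of $W$ alone. By $\rho\le1/\eta$ and \eqref{eq:negligible}, $E_QT(W)\le\eta^{-1}E_PT(W)=e^{O(m^{1/5})}2^{-b/2}=o(1)$. By \eqref{eq:change}, Lemma~\ref{lem:size} and Proposition~\ref{prop:L1}, $E_Q\int|\Phi|\,d\mu\le e^3+o(1)\le21$ for large $n$.

\emph{Conclusion.} The two bounds give $c_*\psi(n)/256\le21r+o(1)=c_*\psi(n)/512+o(1)$. The $o(1)$ terms depend only on $n$, not on the coupling, and $\psi(n)\to\infty$. So there is an absolute $n_0$ such that this inequality is false for $n\ge n_0$, and therefore $P(G)<\eta$.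
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} \texttt{https://core.ac.uk/download/301663446.pdf}
\end{thebibliography}
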